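\title{Every polytope in $\mathbf{R}^6$ is scissors congruent to a cylinder of height one}

\begin{abstract}
Jessen asked whether every orthogonal product of two $3$-simplices in $\mathbf{R}^6$ is scissors congruent to an orthogonal cylinder $B\times[0,1]$ over a polytope $B\subset\mathbf{R}^5$. We prove that it is, and that the same holds for every polytope in $\mathbf{R}^6$. The main tool is an exchange lemma: modulo cylinders, a product of two $3$-dimensional orthoschemes does not change when an end leg of one factor is multiplied by $t$ and an end leg of the other is divided by $t$. The lemma comes from reading one $6$-simplex in two ways, as one reads a triangle from two of its altitudes. Two exchanges turn one factor into an orthoscheme with equal legs, which is scissors congruent to a prism. We also obtain the corresponding statement for orthogonal products in dimensions $7$, $9$ and $11$.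
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{polytope} in $\mathbf{R}^n$ is a finite union of nondegenerate $n$-simplices; it need not be convex or connected. Two polytopes $P,Q\subset\mathbf{R}^n$ are \emph{scissors congruent}, written $P\sim Q$, if $P=\bigcup_{i=1}^kP_i$ and $Q=\bigcup_{i=1}^kQ_i$, where the $P_i$ are polytopes with pairwise disjoint interiors, the $Q_i$ are polytopes with pairwise disjoint interiors, and for each $i$ some isometry of $\mathbf{R}^n$ carries $P_i$ onto $Q_i$. All isometries are allowed, reflections included. An \emph{orthogonal product} is a polytope $P_1\times\dots\times P_k\subset\mathbf{R}^{d_1}\times\dots\times\mathbf{R}^{d_k}$, where $P_i$ is a polytope in $\mathbf{R}^{d_i}$ and the factors $\mathbf{R}^{d_i}$ are mutually orthogonal. An \emph{orthogonal cylinder of height $1$} in $\mathbf{R}^n$ is a product $B\times[0,1]$ with $B$ a polytope in $\mathbf{R}^{n-1}$.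

If $P\sim B\times[0,1]$, then up to cutting and rearranging, $P$ is described by a polytope of one dimension less. One therefore asks in which dimensions every polytope has this form. In the plane every polygon does (Section~\ref{sec:plane}). By a theorem of Jessen, so does every polytope in $\mathbf{R}^4$. In higher dimensions it is known that every even-dimensional polytope is scissors congruent to a finite union, with pairwise disjoint interiors, of orthogonal products of polytopes of lower dimensions. The first dimension in which it was not known whether every polytope is scissors congruent to a cylinder of height $1$ is $6$, and the following problem of Jessen, posed in \cite{problem}, isolates the difficulty.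

\begin{quote}
\textbf{Problem.} Is every orthogonal product $\Delta_1\times\Delta_2\subset\mathbf{R}^3\times\mathbf{R}^3$ of two $3$-simplices scissors congruent to $B\times[0,1]$ for some polytope $B\subset\mathbf{R}^5$?
\end{quote}

To see why this product is the critical one, note that a product with a segment as a factor is a cylinder of some height, and that a product with a polygon as a factor can be cut into cylinders, because a triangle can be cut and rearranged into a rectangle. In dimension $4$ the possible splittings $1+3$ and $2+2$ always contain such a factor. In dimension $6$ the splittings $1+5$ and $2+4$ do, and $3+3$ does not. So the cases $n=2$ and $n=4$ suggest the answer yes, but for a reason that is absent in the case $3+3$: neither tetrahedron comes with a dissection into prisms, and the product shows no direction in which it could be a cylinder. The answer is nevertheless yes.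

\begin{theorem}\label{thm:jessen}
If $\Delta_1,\Delta_2$ are $3$-simplices, then $\Delta_1\times\Delta_2\subset\mathbf{R}^6$ is scissors congruent to $B\times[0,1]$ for some polytope $B\subset\mathbf{R}^5$.
\end{theorem}

\begin{theorem}\label{thm:six}
Every polytope in $\mathbf{R}^6$ is scissors congruent to $B\times[0,1]$ for some polytope $B\subset\mathbf{R}^5$.
\end{theorem}

\begin{theorem}\label{thm:products}
Let $P=P_1\times\dots\times P_k\subset\mathbf{R}^n$, $k\ge2$, be an orthogonal product of polytopes of dimensions $d_1,\dots,d_k\ge1$. If some $d_i$ lies in $\{1,2,4,6\}$, or if at least two of the $d_i$ equal $3$, then $P$ is scissors congruent to an orthogonal cylinder of height $1$. Consequently, for $n\in\{2,3,4,5,6,7,9,11\}$, every orthogonal product of at least two polytopes in $\mathbf{R}^n$ is scissors congruent to an orthogonal cylinder of height $1$.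
\end{theorem}

The proof does not dissect the factors separately. It moves shape from one factor to the other until one of them is a special tetrahedron that can be cut into a prism. We compute in the scissors congruence group modulo the subgroup generated by cylinders (Section~\ref{sec:group}). Section~\ref{sec:plane} shows the mechanism in the plane, Sections~\ref{sec:ortho}--\ref{sec:hill} carry it out in $\mathbf{R}^6$, and Section~\ref{sec:height} passes from cylinders of arbitrary height in the group to one cylinder of height $1$ and an actual dissection. Two results are quoted without proof: the cancellation theorem of Zylev and the theorem of Jessen and Thorup on dissections by translations.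

\section{The scissors congruence group and its cylinders}\label{sec:group}

\subsection*{Cells}
The convex hull of finitely many points of $\mathbf{R}^n$, if it has interior points, is a polytope in our sense: triangulate its facets by induction and take cones from an interior point. We call it a \emph{convex polytope}. Given finitely many polytopes, consider the hyperplanes spanned by the facets of the simplices that compose them, and call \emph{cells} the closures of the bounded components of the complement of these hyperplanes. Cells are convex polytopes with pairwise disjoint interiors. An open component lies inside or outside each simplex, so each of the given polytopes is a union of cells. Hence for polytopes $P,Q$ the closure of $P\setminus Q$ and the closure of the interior of $P\cap Q$ are unions of cells, that is, polytopes or empty. In particular two dissections of a polytope have a common refinement, and $\sim$ is transitive.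

\subsection*{The group}
For $n\ge1$ let $\mathcal{P}^n$ be the abelian group generated by symbols $[P]$, for $P$ a polytope in $\mathbf{R}^n$, with the relations $[P]=[P_1]+[P_2]$ if $P=P_1\cup P_2$ with disjoint interiors, and $[gP]=[P]$ for every isometry $g$. A polytope in any $n$-dimensional Euclidean space has a class in $\mathcal{P}^n$, by an isometric identification with $\mathbf{R}^n$. Volume is a homomorphism $\mathcal{P}^n\to\mathbf{R}$. Since every polytope is a union of cells and cells can be triangulated, $\mathcal{P}^n$ is generated by simplices.

The group allows subtraction, and the next lemma lets us find relations by computing with indicator functions.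

\begin{lemma}\label{lem:indicator}
If $P_1,\dots,P_m$ are polytopes in $\mathbf{R}^n$ and $c_1,\dots,c_m$ are integers with $\sum c_i1_{P_i}=0$ almost everywhere, then $\sum c_i[P_i]=0$ in $\mathcal{P}^n$.
\end{lemma}

\begin{proof}
Take the cells for $P_1,\dots,P_m$. Then $[P_i]$ is the sum of the classes of the cells contained in $P_i$, so $\sum c_i[P_i]=\sum_K\bigl(\sum_{i:\,K\subset P_i}c_i\bigr)[K]$, summed over cells $K$. The coefficient of $[K]$ is the value of $\sum c_i1_{P_i}$ on the interior of $K$, which is $0$.
\end{proof}

The price of subtraction is that an equation in $\mathcal{P}^n$ is not yet a dissection. Write $P\sqcup R$ for a disjoint union of translates of $P$ and $R$. The classes of polytopes under $\sim$, with the empty set as zero, form a commutative monoid $M$ under $\sqcup$. Its Grothendieck group consists of formal differences, and two elements $x,y\in M$ have the same image in it exactly when $x+z=y+z$ for some $z\in M$. Sending $[P]$ to the image of the class of $P$ respects the relations of $\mathcal{P}^n$. So $[P]=[Q]$ implies $P\sqcup R\sim Q\sqcup R$ for some $R$, and the following theorem removes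 $R$.

\begin{theorem}[Zylev \cite{zylev}; see \cite{sah}]\label{thm:zylev}
If $P\sqcup R\sim Q\sqcup R$ for polytopes $P,Q,R\subset\mathbf{R}^n$, then $P\sim Q$.
\end{theorem}

Conversely, $P\sim Q$ gives $[P]=[Q]$ by the defining relations. Thus $[P]=[Q]$ if and only if $P\sim Q$.

\subsection*{Products and cylinders}
A product of simplices is a convex polytope, so a product of polytopes is a polytope. Cutting or moving one factor cuts or moves the product, so $[P]\cdot[Q]=[P\times Q]$ defines a biadditive map $\mathcal{P}^p\times\mathcal{P}^q\to\mathcal{P}^{p+q}$. It is associative, and commutative because a permutation of coordinates is an isometry. We say that $[P]\cdot[Q]$ has \emph{type} $p\cdot q$. For $a>0$ let $[a]\in\mathcal{P}^1$ be the class of a segment of length $a$; then $[a]+[a']=[a+a']$.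

For $n\ge2$ let $C^n\subset\mathcal{P}^n$ be the subgroup generated by the cylinders $[B\times[0,h]]$ of all heights $h>0$, and $C^n_1\subset C^n$ the subgroup generated by those with $h=1$. Put $C^1=\mathcal{P}^1$, which is generated by segments. Since $[B\times[0,h]]\cdot[Q]=[(B\times Q)\times[0,h]]$ and $[h]\cdot[Q]=[Q\times[0,h]]$, we have
\begin{equation}\label{eq:ideal}
C^p\cdot\mathcal{P}^q\subset C^{p+q}\qquad(p,q\ge1).
\end{equation}
A triangle is scissors congruent to a rectangle: cut along the midline parallel to the longest side, cut the small triangle along its altitude, and turn the two right triangles by half-turns about the endpoints of the midline. Hence $\mathcal{P}^2=C^2$, and by \eqref{eq:ideal}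
\begin{equation}\label{eq:onetwo}
\text{every product in $\mathcal{P}^n$ with a factor of dimension $1$ or $2$ lies in $C^n$.}
\end{equation}

\section{The model case: two altitudes of a triangle}\label{sec:plane}

We prove in three steps that for $a,a',t>0$
\begin{equation}\label{eq:plane}
[a]\cdot[a']=[ta]\cdot[a'/t]\quad\text{in }\mathcal{P}^2 .
\end{equation}
Each step has a counterpart in dimension $6$.

\emph{Step 1: right triangles.} A diagonal cuts an $a_1\times a_2$ rectangle into two congruent right triangles. So twice the class of a right triangle with legs $a_1,a_2$ is $[a_1]\cdot[a_2]$.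

\emph{Step 2: any triangle, any base.} Let a triangle have base $UU'$ and apex $E$, let $N$ be the foot of the perpendicular from $E$ to the line $UU'$, and $\ell=|EN|$. If $N$ lies between $U$ and $U'$, the triangle is the sum of the right triangles $ENU$ and $ENU'$, and the base is the sum of the segments $NU$ and $NU'$. If $N$ lies outside, say beyond $U$, the triangle is $ENU'$ minus $ENU$, and the base is $NU'$ minus $NU$. If $N=U$ or $N=U'$, the triangle is a right triangle. In each case Step~1, applied to the right triangles and summed with signs, gives $2[EUU']=[\ell]\cdot[\,|UU'|\,]$.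

\emph{Step 3: two bases.} Take a triangle $VAA'$ with $|VA|=p$, $|VA'|=q$ and angle $\theta\in(0,\pi/2]$ at $V$. The altitude from $A$ is $p\sin\theta$ and the altitude from $A'$ is $q\sin\theta$. Step~2 for the bases $VA'$ and $VA$ gives
\[
[p\sin\theta]\cdot[q]=2[VAA']=[p]\cdot[q\sin\theta].
\]
For $t\ge1$ take $\sin\theta=1/t$, $p=ta$, $q=a'$; for $t\le1$ take $\sin\theta=t$, $p=a$, $q=a'/t$. In both cases the equation is \eqref{eq:plane}.

With $t=a'$, equation \eqref{eq:plane} reads $[a]\cdot[a']=[aa']\cdot[1]$. A polygon $P$ of area $v$ is a sum of triangles, hence of rectangles, so $[P]=[v]\cdot[1]$, and $P\sim[0,v]\times[0,1]$ by Theorem~\ref{thm:zylev}.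

In dimension $6$ the segments become tetrahedra, the right triangle becomes a $6$-dimensional orthoscheme, and the equations hold modulo $C^6$.

\section{Orthoschemes and signed decompositions}\label{sec:ortho}

An \emph{orthogonal chain} is a sequence of points $Q_0,\dots,Q_n$ whose steps $Q_i-Q_{i-1}$ are nonzero and pairwise orthogonal. Its convex hull is an $n$-simplex, called an \emph{orthoscheme} with \emph{legs} $a_i=|Q_i-Q_{i-1}|$. Put $Q_0=0$ and $e_i=(Q_i-Q_{i-1})/a_i$, an orthonormal system. With $t_0=1$ and $t_{n+1}=0$ one has $\sum_{i=1}^n t_ia_ie_i=\sum_{j=0}^n(t_j-t_{j+1})Q_j$, so the numbers $t_j-t_{j+1}$ are barycentric coordinates and the orthoscheme is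
\[
O(a_1,\dots,a_n)=\Bigl\{\sum_{i=1}^n t_ia_ie_i:\ 1\ge t_1\ge\dots\ge t_n\ge0\Bigr\}.
\]
It is determined up to isometry by the sequence of legs. A chain read backward is a chain, so $O(a_1,\dots,a_n)\cong O(a_n,\dots,a_1)$, where $\cong$ means congruent. For $n=1$ an orthoscheme is a segment and for $n=2$ a right triangle. For $n=3$ we write $T(a,b,c)=O(a,b,c)$, so that $T(a,b,c)\cong T(c,b,a)$.

In Step~2 above, a signed decomposition of the base induced one of the triangle over it. The general form of this fact is used twice, so we state it separately.

\begin{lemma}[Joins]\label{lem:join}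
Let $W$ be an $m$-dimensional affine subspace of an $(m+k)$-dimensional Euclidean space $\mathbf{E}$, $k\ge1$, and let $E_1,\dots,E_k$ be points that together with $W$ affinely span $\mathbf{E}$. For an $m$-simplex $Z\subset W$ let $\Sigma(Z)=\operatorname{conv}(E_1,\dots,E_k,Z)$, an $(m+k)$-simplex. If $\sum c_j1_{Z_j}=0$ almost everywhere in $W$, then $\sum c_j1_{\Sigma(Z_j)}=0$ almost everywhere in $\mathbf{E}$.
\end{lemma}

\begin{proof}
Let $W_0$ be the space of directions of $W$. The quotient $\mathbf{E}/W_0$ is a $k$-dimensional affine space spanned by the images of $E_1,\dots,E_k$ and the point $W$, so these $k+1$ points are affinely independent. Let $\Omega=\{\alpha\in\mathbf{R}^k:\alpha_i\ge0,\ \sum\alpha_i<1\}$ and define $\Phi\colon\Omega\times W\to\mathbf{E}$ by $\Phi(\alpha,w)=\sum\alpha_iE_i+\beta w$, where $\beta=1-\sum\alpha_i>0$.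

The points of $\Sigma(Z)$ are the points $\sum\alpha_i'E_i+\beta'w'$ with $\alpha_i',\beta'\ge0$ of sum $1$ and $w'\in Z$. If such a point equals $\Phi(\alpha,w)$, then passing to $\mathbf{E}/W_0$ gives $\alpha'=\alpha$ and $\beta'=\beta>0$, hence $w'=w$. So $\Phi(\alpha,w)\in\Sigma(Z)$ if and only if $w\in Z$. The points of $\Sigma(Z)$ outside the image of $\Phi$ have $\beta'=0$ and lie in the null set $\operatorname{conv}(E_1,\dots,E_k)$.

Let $X\subset W$ be the null set where $\sum c_j1_{Z_j}\ne0$. Then $\sum c_j1_{\Sigma(Z_j)}$ vanishes outside $\operatorname{conv}(E_1,\dots,E_k)\cup\Phi(\Omega\times X)$. The set $\Omega\times X$ is null in $\mathbf{R}^k\times W$, and a smooth map between spaces of equal dimension sends null sets to null sets.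
\end{proof}

\begin{lemma}[Signed decomposition]\label{lem:signed}
Let $\sigma$ be an $n$-simplex in an $n$-dimensional Euclidean space and $N$ any point of that space. There are orthoschemes $O_j$, each spanned by an orthogonal chain of $n+1$ points that starts at $N$, and signs $\varepsilon_j=\pm1$, such that $1_\sigma=\sum_j\varepsilon_j1_{O_j}$ almost everywhere. In particular $\mathcal{P}^n$ is generated by orthoschemes.
\end{lemma}

\begin{proof}
Induction on $n$. For $n=0$ the space is the point $N=\sigma$. Let $n\ge1$. For a facet $F$ of $\sigma$ put $\varepsilon_F=1$, $-1$ or $0$ according as $N$ lies on the same open side of the hyperplane $\operatorname{aff}F$ as the interior of $\sigma$, on the other open side, or on $\operatorname{aff}F$. We claim that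
\begin{equation}\label{eq:cone}
1_\sigma=\sum_F\varepsilon_F1_{\operatorname{conv}(N,F)}\quad\text{almost everywhere.}
\end{equation}
Let $x\neq N$ lie on no hyperplane $\operatorname{aff}F$ and on no affine span of $N$ with an $(n-2)$-face of $\sigma$; this excludes a null set. Follow the ray $\rho(t)=N+t(x-N)$, $t\ge1$. It misses the $(n-2)$-faces. If $\varepsilon_F=0$ it misses $\operatorname{aff}F$, since otherwise the line through $N$ and $x$ would lie in $\operatorname{aff}F$. If $\varepsilon_F\ne0$, the ray meets $F$ exactly when $x\in\operatorname{conv}(N,F)$. It then crosses $F$ once, at a relative interior point and at a time $t>1$, from the side of $N$ to the other side. So it leaves $\sigma$ there if $\varepsilon_F=1$ and enters $\sigma$ if $\varepsilon_F=-1$. The right side of \eqref{eq:cone} at $x$ is the number of exits minus the number of entries, and since the ray ends outside $\sigma$, this is $1_\sigma(x)$.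

Now let $\varepsilon_F\ne0$ and let $N_F$ be the orthogonal projection of $N$ to $\operatorname{aff}F$. By induction $1_F$ is almost everywhere in $\operatorname{aff}F$ a signed sum of indicators of orthoschemes whose chains start at $N_F$. By Lemma~\ref{lem:join} with $k=1$, $1_{\operatorname{conv}(N,F)}$ is the same signed sum of indicators of their cones with apex $N$. The step $N_F-N$ is nonzero and orthogonal to $\operatorname{aff}F$, so putting $N$ in front of a chain in $\operatorname{aff}F$ that starts at $N_F$ gives an orthogonal chain. Insert these sums in \eqref{eq:cone}. The last statement follows from Lemma~\ref{lem:indicator}.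
\end{proof}

It matters that $N$ is arbitrary: in Section~\ref{sec:exchange} the point $N$ is the foot of an altitude, which we cannot choose and which may lie outside the simplex.

\section{The alternating identity}\label{sec:alt}

The counterpart of Step~1 expresses twice an even-dimensional orthoscheme by products. All terms live in the box with sides $a_1,\dots,a_n$.

\begin{lemma}\label{lem:alt}
For even $n\ge2$,
\[
2[O(a_1,\dots,a_n)]=\sum_{i=1}^{n-1}(-1)^{i+1}[O(a_1,\dots,a_i)]\cdot[O(a_{i+1},\dots,a_n)].
\]
In particular
\begin{equation}\label{eq:six}
2[O(a_1,\dots,a_6)]\equiv[T(a_1,a_2,a_3)]\cdot[T(a_4,a_5,a_6)]\pmod{C^6}.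
\end{equation}
\end{lemma}

\begin{proof}
Use coordinates $t\in[0,1]^n$ for the point $\sum t_ia_ie_i$, and let
\begin{align*}
D_i&=\{t_1\le\dots\le t_i,\ \ t_{i+1}\ge\dots\ge t_n\} &&(0\le i\le n),\\
M_i&=\{t_1\le\dots\le t_i\ge t_{i+1}\ge\dots\ge t_n\} &&(1\le i\le n).
\end{align*}
Thus $M_i$ consists of the sequences that rise to $t_i$ and then fall. We have $D_0=M_1$ and $D_n=M_n$. For $1\le i\le n-1$, a point of $D_i$ lies in $M_i$ if $t_i\ge t_{i+1}$ and in $M_{i+1}$ if $t_i\le t_{i+1}$, and $M_i,M_{i+1}\subset D_i$; so $1_{D_i}=1_{M_i}+1_{M_{i+1}}$ off the hyperplane $t_i=t_{i+1}$. Therefore, almost everywhere,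
\[
\sum_{i=0}^n(-1)^i1_{D_i}=1_{M_1}+\sum_{i=1}^{n-1}(-1)^i\bigl(1_{M_i}+1_{M_{i+1}}\bigr)+(-1)^n1_{M_n}=0 ,
\]
since each $1_{M_i}$ occurs twice, with opposite signs. The map $t_j\mapsto1-t_j$ is the reflection in a hyperplane orthogonal to $e_j$. Applying it for all $j\le i$ turns the rising part into a falling one, so $D_i\cong O(a_1,\dots,a_i)\times O(a_{i+1},\dots,a_n)$ for $1\le i\le n-1$, and $D_n\cong D_0=O(a_1,\dots,a_n)$. For even $n$ the terms $D_0$ and $D_n$ both have sign $+$, and Lemma~\ref{lem:indicator} gives the identity. For $n=6$ the terms $i=1,2,4,5$ lie in $C^6$ by \eqref{eq:onetwo}, and the term $i=3$ has sign $+$.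
\end{proof}

For odd $n$ the classes of $D_0$ and $D_n$ cancel, and the argument says nothing about the orthoscheme. For $n=3$ it yields only $[a_1]\cdot[O(a_2,a_3)]=[O(a_1,a_2)]\cdot[a_3]$, a relation between two prisms.

Lemma~\ref{lem:alt} treats $2[O]$ and not $[O]$. To avoid dividing by $2$ in $\mathcal{P}^n$, we cut $O$ into two copies of half size and products. For a right triangle this is the cut along the two midlines parallel to the legs, into two small triangles and a rectangle.

\begin{lemma}\label{lem:even}
For even $n\ge2$, the group $\mathcal{P}^n$ is generated by products of types $i\cdot(n-i)$, $1\le i\le n-1$.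
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:signed} it suffices to treat $O=O(a_1,\dots,a_n)$. Cut it into the pieces
\[
\{1\ge t_1\ge\dots\ge t_i\ge\tfrac12\ge t_{i+1}\ge\dots\ge t_n\ge0\},\qquad 0\le i\le n .
\]
Put $b_j=a_j/2$. The substitution $t_j=\frac12+\frac12s_j$ for $j\le i$ and $t_j=\frac12s_j$ for $j>i$ shows that the $i$-th piece is a translate of $O(b_1,\dots,b_i)\times O(b_{i+1},\dots,b_n)$ for $1\le i\le n-1$ and of $O(b_1,\dots,b_n)$ for $i=0$ and $i=n$. Hence
\[
[O]=2[O(b_1,\dots,b_n)]+\sum_{i=1}^{n-1}[O(b_1,\dots,b_i)]\cdot[O(b_{i+1},\dots,b_n)],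
\]
and the first term is an integer combination of products by Lemma~\ref{lem:alt}.
\end{proof}

\section{The exchange lemma}\label{sec:exchange}

Equation \eqref{eq:six} attaches a $6$-simplex to a product of two orthoschemes, but offers only one way to read it. As in Step~2, we widen the class of simplices: half of the chain is kept, and the other half is replaced by an arbitrary tetrahedron in the orthogonal $3$-space.

\begin{lemma}\label{lem:halfchain}
Let $E_1,E_2,E_3,N$ be an orthogonal chain in $\mathbf{R}^6$ with legs $\ell_1,\ell_2,\ell_3$, and let $W$ be the $3$-dimensional affine subspace through $N$ orthogonal to its three steps. For every $3$-simplex $Z\subset W$,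
\[
2[\operatorname{conv}(E_1,E_2,E_3,Z)]\equiv[T(\ell_1,\ell_2,\ell_3)]\cdot[Z]\pmod{C^6}.
\]
\end{lemma}

\begin{proof}
The points $E_1,E_2,E_3$ and $W$ span $\mathbf{R}^6$, so Lemma~\ref{lem:join} applies to $\Sigma(Z)=\operatorname{conv}(E_1,E_2,E_3,Z)$. By Lemma~\ref{lem:signed} in $W$ with the point $N$, we have $1_Z=\sum_j\varepsilon_j1_{Z_j}$ almost everywhere, where $Z_j$ is spanned by an orthogonal chain $N,Q_1,Q_2,Q_3$ in $W$. Lemmas~\ref{lem:join} and~\ref{lem:indicator} give $[Z]=\sum_j\varepsilon_j[Z_j]$ and $[\Sigma(Z)]=\sum_j\varepsilon_j[\Sigma(Z_j)]$. The simplex $\Sigma(Z_j)$ has the vertices $E_1,E_2,E_3,N,Q_1,Q_2,Q_3$. The last three steps are parallel to $W$, hence orthogonal to the first three, so this is an orthogonal chain. Its first three legs are $\ell_1,\ell_2,\ell_3$ and its last three are those of $Z_j$. By \eqref{eq:six}, $2[\Sigma(Z_j)]\equiv[T(\ell_1,\ell_2,\ell_3)]\cdot[Z_j]$. Multiply by $\varepsilon_j$ and sum; the first factor does not depend on $j$.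
\end{proof}

We now need a $6$-simplex to which Lemma~\ref{lem:halfchain} applies from both ends. Take an orthogonal chain of seven points and tilt the right angle at the middle vertex $V$ to an angle $\theta$. The two middle edges then span the triangle of Step~3, and from either end the chain can be continued by an altitude of that triangle (Figure~\ref{fig:simplex}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[thick] (0,0)--(4.5,0) (0,0)--(2.294,3.277);
\draw (2.294,3.277)--(4.5,0);
\draw[dotted,thick] (2.294,3.277)--(2.294,0) (4.5,0)--(1.481,2.114);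
\draw[dashed,thick] (2.294,3.277)--(3.4,3.9)--(4.6,3.6) (4.5,0)--(5.6,0.6)--(6.8,0.3);
\draw (0.6,0) arc (0:55:0.6);
\node at (0.8,0.4) {$\theta$};
\foreach \x/\y in {0/0,4.5/0,2.294/3.277,3.4/3.9,4.6/3.6,5.6/0.6,6.8/0.3} \fill (\x,\y) circle (1.8pt);
\node[left] at (0,0) {$V$}; \node[below] at (4.5,0) {$A_1'$}; \node[left] at (2.25,3.4) {$A_1$};
\node[above] at (3.4,3.9) {$A_2$}; \node[right] at (4.6,3.6) {$A_3$};
\node[above] at (5.6,0.6) {$A_2'$}; \node[right] at (6.8,0.3) {$A_3'$};
\node[below] at (2.294,0) {$N$}; \node[left] at (1.481,2.2) {$N'$};
\end{tikzpicture}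
\caption{The seven vertices of the $6$-simplex $S$. The triangle $VA_1A_1'$, with its altitudes $A_1N$ and $A_1'N'$, lies in a plane. The four dashed edges are drawn schematically: they are orthogonal to that plane and to one another. Both $A_3,A_2,A_1,N$ and $A_3',A_2',A_1',N'$ are orthogonal chains.}\label{fig:simplex}
\end{figure}

\begin{lemma}[Exchange]\label{lem:exchange}
For all $a,b,c,a',b',c',t>0$,
\[
[T(a,b,c)]\cdot[T(a',b',c')]\equiv[T(ta,b,c)]\cdot[T(a'/t,b',c')]\pmod{C^6}.
\]
\end{lemma}

\begin{proof}
We show that for $p,q>0$ and $0<\theta\le\pi/2$
\begin{equation}\label{eq:theta}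
[T(p\sin\theta,b,c)]\cdot[T(q,b',c')]\equiv[T(p,b,c)]\cdot[T(q\sin\theta,b',c')]\pmod{C^6}.
\end{equation}
The lemma follows by the choices of $\theta,p,q$ made in Step~3 of Section~\ref{sec:plane}.

Write $\mathbf{R}^6$ as the orthogonal sum of a plane $\Pi$ and the span of orthonormal vectors $g_1,g_2,g_3,g_4$. In $\Pi$ take a triangle $VA_1A_1'$ with $|VA_1|=p$, $|VA_1'|=q$ and angle $\theta$ at $V$. Let $N$ be the foot of the perpendicular from $A_1$ to the line $VA_1'$, and $N'$ the foot of the perpendicular from $A_1'$ to the line $VA_1$, so that $|A_1N|=p\sin\theta>0$ and $|A_1'N'|=q\sin\theta>0$. Put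
\[
A_2=A_1+bg_1,\quad A_3=A_2+cg_2,\quad A_2'=A_1'+b'g_3,\quad A_3'=A_2'+c'g_4,
\]
and $S=\operatorname{conv}(A_3,A_2,A_1,V,A_1',A_2',A_3')$.

\emph{First reading.} The points $A_3,A_2,A_1,N$ form an orthogonal chain with steps $-cg_2$, $-bg_1$ and $N-A_1\in\Pi$, so with legs $c,b,p\sin\theta$. The orthogonal complement of the steps is spanned by $A_1'-V$, $g_3$, $g_4$. So the subspace $W$ of Lemma~\ref{lem:halfchain} contains the line $VA_1'$, which passes through $N$, and the points $A_2',A_3'$. The points $V,A_1',A_2',A_3'$ form an orthogonal chain with legs $q,b',c'$, and together with $A_3,A_2,A_1$ they are the vertices of $S$. Hence $2[S]\equiv[T(c,b,p\sin\theta)]\cdot[T(q,b',c')]$.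

\emph{Second reading.} The points $A_3',A_2',A_1',N'$ form an orthogonal chain with steps $-c'g_4$, $-b'g_3$ and $N'-A_1'\in\Pi$, so with legs $c',b',q\sin\theta$. The orthogonal complement of the steps is spanned by $A_1-V$, $g_1$, $g_2$, so the corresponding subspace through $N'$ contains the orthogonal chain $V,A_1,A_2,A_3$ with legs $p,b,c$. Hence $2[S]\equiv[T(c',b',q\sin\theta)]\cdot[T(p,b,c)]$.

Both right sides are congruent to $2[S]$ modulo $C^6$. Reversing the legs of the first factors gives \eqref{eq:theta}.
\end{proof}

Only one leg of each factor is scaled, so $T(ta,b,c)$ is in general not similar to $T(a,b,c)$: the lemma changes the shape of one factor and charges the change to the other. The shape of $T(a,b,c)$ has two parameters, the ratios $a:b:c$. An exchange adjusts $a$, and after reversal a second exchange adjusts $c$. The middle leg is out of reach, but it need not be touched: every shape can be reached, and it remains to find one shape that is a prism.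

\section{Equal legs}\label{sec:hill}

\begin{lemma}[Hill]\label{lem:hill}
The orthoscheme $T(b,b,b)$ is scissors congruent to a right prism over a triangle. Hence $[T(b,b,b)]\in C^3$.
\end{lemma}

\begin{proof}
Scaling a dissection gives a dissection, so let $b=1$ and $T=\{1\ge x_1\ge x_2\ge x_3\ge0\}$. We show that $T$ and a prism tile the same infinite beam under the powers of one isometry. Let
\[
R=\{x\in\mathbf{R}^3:\ x_1\ge x_2\ge x_3\ge x_1-1\},\qquad s(x_1,x_2,x_3)=(x_3+1,x_1,x_2).
\]
The map $s$ is a cyclic permutation of coordinates followed by a translation, hence an isometry. Extend $x\in\mathbf{R}^3$ to a sequence $(x_i)_{i\in\mathbf{Z}}$ by $x_{i+3}=x_i-1$. Then $x\in R$ if and only if the sequence is nonincreasing, and $(sx)_i=x_{i-1}$ for all $i$. So $s(R)=R$.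

\emph{Tiling by $T$.} We have $T\subset R$, because $x_3\ge0\ge x_1-1$ on $T$. Since $x_0=x_3+1$, we get $T=\{x\in R:x_1\le1\le x_0\}$. So for $x\in R$, $s^kx\in T$ if and only if $x_{1-k}\le1\le x_{-k}$. The sequence $(x_i)$ falls from $+\infty$ to $-\infty$, so this holds for some $k$, and for exactly one $k$ if no $x_i$ equals $1$. Thus the sets $s^{-k}T$, $k\in\mathbf{Z}$, cover $R$ and have disjoint interiors.

\emph{The prism.} Let $\phi(x)=x_1+x_2+x_3$ and $D=\{x\in R:0\le\phi(x)\le1\}$. The set $R$ is invariant under translation along $(1,1,1)$, the normal of the planes $\phi=\text{const}$, so $D$ is a right prism over $R\cap\{\phi=0\}$. On the plane $\phi=0$ the functions $u=x_1-x_2$ and $v=x_2-x_3$ are linear coordinates, and $R$ is given by $u\ge0$, $v\ge0$, $u+v\le1$. So the base is a triangle. Since $\phi(sx)=\phi(x)+1$, we have $s^kD=\{x\in R:k\le\phi(x)\le k+1\}$.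

\emph{The dissection.} The vertices $(0,0,0)$, $(1,0,0)$, $(1,1,0)$, $(1,1,1)$ of $T$ have $\phi=0,1,2,3$. The planes $\phi=1$ and $\phi=2$ cut $T$ into the three convex polytopes $T_k=T\cap s^kD$, $k=0,1,2$, and for other $k$ the set $T\cap s^kD$ is a vertex or empty. The sets $s^{-k}T_k=s^{-k}T\cap D$, $k=0,1,2$, have disjoint interiors and cover $D$ except possibly for two points; their union is closed, so it is $D$. Hence $T\sim D$.
\end{proof}

The legs must be equal for $s$ to be an isometry. For $T(a,b,c)$, in the coordinates $t$ of Section~\ref{sec:ortho}, the same formulas give an affine tiling, but the linear part of $s$ sends $ae_1$ to $be_2$ and $be_2$ to $ce_3$.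

\begin{proposition}\label{prop:33}
$\mathcal{P}^3\cdot\mathcal{P}^3\subset C^6$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:signed} and biadditivity it suffices to treat a product of two orthoschemes. Lemma~\ref{lem:exchange} with $t=b/a$, reversal, and Lemma~\ref{lem:exchange} with $t=b/c$ give, modulo $C^6$,
\begin{align*}
[T(a,b,c)]\cdot[T(a',b',c')]&\equiv[T(b,b,c)]\cdot[T(\tfrac{aa'}{b},b',c')]=[T(c,b,b)]\cdot[T(\tfrac{aa'}{b},b',c')]\\
&\equiv[T(b,b,b)]\cdot[T(\tfrac{aca'}{b^2},b',c')].
\end{align*}
The last product lies in $C^3\cdot\mathcal{P}^3\subset C^6$ by Lemma~\ref{lem:hill} and \eqref{eq:ideal}.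
\end{proof}

\section{From cylinders in the group to one cylinder of height one}\label{sec:height}

An element of $C^n$ is an integer combination of cylinders of various heights. Two things remain: to make all heights $1$, and to remove the negative terms.

\subsection*{Changing the height}
In the plane, \eqref{eq:plane} says that $B\times[0,h]$ has the class of $hB\times[0,1]$: the height is absorbed by a dilation of the base. We look for the same in $\mathbf{R}^n$ with several dilates $\lambda B=\{\lambda y:y\in B\}$. To compare the candidates we use a complete system of invariants, which is available for dissections by translations.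

For a compact convex set $F$ and a vector $u$, let $F_u$ be the subset of $F$ where $\langle\cdot,u\rangle$ is maximal, so $F_0=F$, and put $F_{u_1,\dots,u_k}=(F_{u_1,\dots,u_{k-1}})_{u_k}$. Each $\langle\cdot,u_j\rangle$, $j\le k$, is constant on $F_{u_1,\dots,u_k}$. For $1\le q\le n$ and an orthonormal sequence $U=(u_1,\dots,u_{n-q})$ in $\mathbf{R}^n$, the \emph{Hadwiger invariant} of a convex polytope $P\subset\mathbf{R}^n$ is
\[
h_U(P)=\sum_{\varepsilon\in\{\pm1\}^{n-q}}\varepsilon_1\cdots\varepsilon_{n-q}\operatorname{vol}_q\bigl(P_{\varepsilon_1u_1,\dots,\varepsilon_{n-q}u_{n-q}}\bigr),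
\]
where $\operatorname{vol}_q$ is $0$ on faces of dimension less than $q$. We call $q$ the \emph{degree} of $h_U$. For $q=n$ the sequence is empty and $h_U$ is the volume. For $n=2$, $q=1$, $h_{(u)}(P)$ is the length of the edge with outer normal $u$ minus the length of the edge with outer normal $-u$, an absent edge counting as $0$.

\begin{theorem}[Jessen and Thorup \cite{jt}; independently Sah \cite{sah}]\label{thm:jt}
Each $h_U$ is additive under dissection of convex polytopes and extends uniquely to an additive function on all polytopes. Two polytopes in $\mathbf{R}^n$ are scissors congruent using translations only if and only if all their invariants $h_U$ agree.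
\end{theorem}

Translating or dilating a convex polytope translates or dilates its faces. With additivity this shows, for all polytopes, that $h_U$ is invariant under translations and that $h_U(\lambda P)=\lambda^qh_U(P)$ for $\lambda>0$ and $h_U$ of degree $q$.

\begin{lemma}\label{lem:cylinv}
Let $n\ge2$, let $B\subset\mathbf{R}^{n-1}$ be a polytope, $h>0$, and let $h_U$ be an invariant of degree $q$ on $\mathbf{R}^n=\mathbf{R}^{n-1}\times\mathbf{R}$. If $q\ge2$ and all $u_j$ lie in $\mathbf{R}^{n-1}$, then $h_U(B\times[0,h])=h\cdot h_U(B)$, where on the right $h_U$ is the invariant of degree $q-1$ on $\mathbf{R}^{n-1}$. In all other cases $h_U(B\times[0,h])=0$.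
\end{lemma}

\begin{proof}
Both sides are additive in $B$, so let $B$ be convex. Put $J=[0,h]$, $m=n-q$, and $u_j=(u_j',u_j'')\in\mathbf{R}^{n-1}\times\mathbf{R}$. A functional $\langle y,u'\rangle+zu''$ on a product of two sets is maximal exactly where both summands are. Hence
\[
(B\times J)_{\varepsilon_1u_1,\dots,\varepsilon_mu_m}=B^\varepsilon\times J^\varepsilon,\qquad B^\varepsilon=B_{\varepsilon_1u_1',\dots,\varepsilon_mu_m'},\quad J^\varepsilon=J_{\varepsilon_1u_1'',\dots,\varepsilon_mu_m''}.
\]

\emph{All $u_j''=0$.} Then $J^\varepsilon=J$. If $q\ge2$, then $\operatorname{vol}_q(B^\varepsilon\times J)=h\operatorname{vol}_{q-1}(B^\varepsilon)$, and $U$ has length $m=(n-1)-(q-1)$; this is the first statement. If $q=1$, then $U$ is a basis of $\mathbf{R}^{n-1}$, each $B^\varepsilon$ is a point, every term has length $h$, and $h_U(B\times J)=h\sum_\varepsilon\varepsilon_1\cdots\varepsilon_{n-1}=h(1-1)^{n-1}=0$.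

\emph{Some $u_j''\ne0$.} Then each $J^\varepsilon$ is an endpoint of $J$, so $h_U(B\times J)=\sum_\varepsilon\varepsilon_1\cdots\varepsilon_m\operatorname{vol}_q(B^\varepsilon)$. If $u_1',\dots,u_m'$ are linearly independent, then $B^\varepsilon$ lies in an affine subspace of dimension $n-1-m=q-1$, and every term is $0$. Otherwise there is a $k$ with $u_k'\in\operatorname{span}(u_1',\dots,u_{k-1}')$, which for $k=1$ means $u_1'=0$. Then $\langle\cdot,u_k'\rangle$ is constant on the face of $B$ reached after $k-1$ steps, so step $k$ does not change that face, and $B^\varepsilon$ does not depend on $\varepsilon_k$. The terms cancel in pairs.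
\end{proof}

So $B\times[0,h]$ has the invariants $h\cdot h_U(B)$, while $\lambda B\times[0,1]$ has the invariants $\lambda^rh_U(B)$, where $r\in\{1,\dots,n-1\}$ is the degree on $\mathbf{R}^{n-1}$. A single dilate matches all degrees for all bases only if $\lambda^r=h$ for every $r$, which for $n\ge3$ forces $h=1$. Integer combinations have more room. For $n=3$ and $0<h<1$, the numbers $\lambda=\frac{1+h}2$ and $\mu=\frac{1-h}2$ satisfy $\lambda-\mu=h$ and $\lambda^2-\mu^2=h$.

\begin{lemma}\label{lem:dil}
For $m\ge1$ and $h>0$ there are finitely many integers $c_j$ and reals $\lambda_j>0$ with $\sum_jc_j\lambda_j^r=h$ for $r=1,\dots,m$.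
\end{lemma}

\begin{proof}
Let $\gamma(\lambda)=(\lambda,\lambda^2,\dots,\lambda^m)$ and let $G\subset\mathbf{R}^m$ be the additive subgroup generated by the $\gamma(\lambda)$, $\lambda>0$. The map $\Gamma(\lambda_1,\dots,\lambda_m)=\sum_{j=1}^m\bigl(\gamma(\lambda_j)-\gamma(j)\bigr)$ sends $(0,\infty)^m$ into $G$ and $(1,2,\dots,m)$ to $0$. Its Jacobian determinant is $\det(r\lambda_j^{r-1})=m!\prod_{i<j}(\lambda_j-\lambda_i)$, which is nonzero at $(1,2,\dots,m)$. By the inverse function theorem $G$ contains a ball about $0$. Every vector is an integer multiple of a vector in that ball, so $G=\mathbf{R}^m$, and $(h,\dots,h)\in G$.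
\end{proof}

\begin{proposition}\label{prop:height}
$C^n=C^n_1$ for all $n\ge2$.
\end{proposition}

\begin{proof}
Let $B\subset\mathbf{R}^{n-1}$ be a polytope and $h>0$. Choose $c_j,\lambda_j$ by Lemma~\ref{lem:dil} with $m=n-1$. Let $X$ be a disjoint union of translates of $B\times[0,h]$ and of $|c_j|$ copies of $\lambda_jB\times[0,1]$ for each $j$ with $c_j<0$. Let $Y$ be a disjoint union of $c_j$ translates of $\lambda_jB\times[0,1]$ for each $j$ with $c_j>0$; such $j$ exist because $h>0$. For $h_U$ of degree $q\ge2$ with all $u_j\in\mathbf{R}^{n-1}$, Lemma~\ref{lem:cylinv} gives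
\[
h_U(X)-h_U(Y)=\Bigl(h-\sum_jc_j\lambda_j^{q-1}\Bigr)h_U(B)=0,
\]
and all other invariants vanish on both $X$ and $Y$. By Theorem~\ref{thm:jt}, $X\sim Y$, so $[B\times[0,h]]=\sum_jc_j[\lambda_jB\times[0,1]]\in C^n_1$.
\end{proof}

\subsection*{Removing the negative terms}
Here we use that the element of $C^n$ is the class of a polytope and so has positive volume: the negative part is smaller than the positive part and can be cut out of it.

\begin{proposition}\label{prop:final}
Let $n\ge2$ and let $P\subset\mathbf{R}^n$ be a polytope with $[P]\in C^n$. Then $P\sim B\times[0,1]$ for some polytope $B\subset\mathbf{R}^{n-1}$.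
\end{proposition}

\begin{proof}
Write $I=[0,1]$ and $m=n-1$. By Proposition~\ref{prop:height}, $[P]$ is an integer combination of classes $[B_i\times I]$. Collect the bases with positive and with negative coefficients into disjoint unions of translates $B_+$ and $B_-$. Then $[P]=[B_+\times I]-[B_-\times I]$, and taking volumes,
\[
\operatorname{vol}_mB_+=\operatorname{vol}_nP+\operatorname{vol}_mB_->\operatorname{vol}_mB_- .
\]
So $B_+$ is not empty. If $B_-$ is empty, put $B=B_+$. Otherwise consider the grid of cubes of side $\epsilon$ in $\mathbf{R}^m$. The boundary of a polytope $K\subset\mathbf{R}^m$ lies in finitely many bounded pieces of hyperplanes, so the number of grid cubes meeting it is at most a constant times $\epsilon^{-(m-1)}$ for $\epsilon\le1$. Hence the number of cubes meeting $K$ and the number of cubes contained in $K$, multiplied by $\epsilon^m$, both tend to $\operatorname{vol}_mK$ as $\epsilon\to0$. For small $\epsilon$, therefore, fewer cubes meet $B_-$ than are contained in $B_+$. Cut $B_-$ along the grid and translate the pieces into distinct cubes contained in $B_+$. Their union is a polytope $B'\subset B_+$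 with $B'\sim B_-$. Let $B$ be the closure of $B_+\setminus B'$; it has volume $\operatorname{vol}_nP>0$, so it is a polytope. Then
\[
[B_+\times I]=[B'\times I]+[B\times I]=[B_-\times I]+[B\times I].
\]
In both cases $[P]=[B\times I]$, and $P\sim B\times I$ by Theorem~\ref{thm:zylev}.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:jessen}]
By Proposition~\ref{prop:33}, $[\Delta_1\times\Delta_2]=[\Delta_1]\cdot[\Delta_2]\in C^6$. Apply Proposition~\ref{prop:final} with $n=6$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:six}]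
By Lemma~\ref{lem:even}, $\mathcal{P}^6$ is generated by products of types $1\cdot5$, $2\cdot4$ and $3\cdot3$. The first two lie in $C^6$ by \eqref{eq:onetwo}, the third by Proposition~\ref{prop:33}. So $\mathcal{P}^6=C^6$, and Proposition~\ref{prop:final} applies to every polytope in $\mathbf{R}^6$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:products}]
We have $\mathcal{P}^1=C^1$, $\mathcal{P}^2=C^2$ and $\mathcal{P}^6=C^6$. Also $\mathcal{P}^4=C^4$, because by Lemma~\ref{lem:even} the group $\mathcal{P}^4$ is generated by products of types $1\cdot3$ and $2\cdot2$, to which \eqref{eq:onetwo} applies. If some $d_i\in\{1,2,4,6\}$, then $[P_i]\in C^{d_i}$, and $[P]\in C^n$ by \eqref{eq:ideal}. If $d_i=d_j=3$ with $i\neq j$, then $[P_i]\cdot[P_j]\in C^6$ by Proposition~\ref{prop:33}, and $[P]\in C^n$, directly if $k=2$ and by \eqref{eq:ideal} if $k>2$. Proposition~\ref{prop:final} gives the first statement.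

For the second, group the factors into two, of dimensions $p\le q$ with $p+q=n$. The pairs with $p\le2$ are covered. The pairs with $p\ge3$ are the following: none for $n\le5$; $(3,3)$ for $n=6$; $(3,4)$ for $n=7$; $(3,6)$ and $(4,5)$ for $n=9$; $(3,8)$, $(4,7)$ and $(5,6)$ for $n=11$. All are covered by the first statement except $(3,8)$. By Lemma~\ref{lem:even}, the class of the $8$-dimensional factor is an integer combination of products of types $1\cdot7$, $2\cdot6$, $3\cdot5$ and $4\cdot4$. Multiplying by the $3$-dimensional factor gives the types $3\cdot1\cdot7$, $3\cdot2\cdot6$, $3\cdot3\cdot5$ and $3\cdot4\cdot4$, each of which lies in $C^{11}$ by the first part of the proof. Proposition~\ref{prop:final} finishes the case $n=11$.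
\end{proof}

\begin{remark}
The equality $\mathcal{P}^4=C^4$ and Proposition~\ref{prop:final} give Jessen's theorem in dimension $4$ quoted in Section~\ref{sec:intro}. The dimensions $8$ and $10$ are absent from Theorem~\ref{thm:products} because of the types $3\cdot5$, $3\cdot7$ and $5\cdot5$: no factor has a dimension in $\{1,2,4,6\}$, and Lemma~\ref{lem:even} does not split odd-dimensional factors.
\end{remark}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Homology of Euclidean groups of motions made discrete and Euclidean scissors congruences},
\texttt{http://archive.ymsc.tsinghua.edu.cn/\allowbreak pacm\_download/\allowbreak 117/\allowbreak 6439-11511\_2006\_\allowbreak Article\_\allowbreak BF02392750.pdf}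

\bibitem{jt}
Jessen and Thorup, Math. Scand. \textbf{43} (1978), 211--240.

\bibitem{sah}
C.-H. Sah, \emph{Hilbert's Third Problem: Scissors Congruence}, 1979.

\bibitem{zylev}
V. B. Zylev, Dokl. Akad. Nauk SSSR \textbf{161} (1965).

\end{thebibliography}
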